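# Spherical partial sums and circles over a Cantor set of radii

## A null union of circles on which extension fails

**Theorem 1.** Let $\mathbf T=\mathbb R/2\pi\mathbb Z$. For $g\in C(\mathbf T^2)$ with Fourier coefficients $\hat g(n)$, $n\in\mathbb Z^2$, put
$$S_R(g)(t)=\sum_{|n|\le R}\hat g(n)e^{i\langle n,t\rangle}\quad(R>0),$$
and let $U_{\rm sph}(\mathbf T^2)$ be the space of $g\in C(\mathbf T^2)$ with $S_R(g)\to g$ uniformly as $R\to\infty$. Represent $\mathbf T^2$ by $(-\pi,\pi]^2$ and let $|t|$ be the Euclidean norm of the representative. Fix an integer $a\ge16$, put $b=a^2$, $p=4a$, and let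
$$C_a=\Big\{\sum_{j\ge1}d_jb^{-j}:\ d_j\in\{0,1,\dots,2p-2\}\Big\},\qquad F=\tfrac54+C_a,\qquad E=\{t\in\mathbf T^2:\ |t|\in F\}.$$
Then $E$ is compact and has two-dimensional Lebesgue measure $0$. The set of $f\in C(E)$ that have an extension $g\in C(\mathbf T^2)$ with $\sup_{R>0}|S_R(g)(0)|<\infty$ is of first category in $C(E)$. In particular some $f\in C(E)$ (in fact a residual set of $f$) is not the restriction of any $g\in U_{\rm sph}(\mathbf T^2)$.

The background is one-dimensional. Let $U(\mathbf T)$ be the space of continuous functions on the circle whose Fourier series converges uniformly. Oberlin's theorem says: if $E\subset\mathbf T$ is compact of Lebesgue measure zero, every $f\in C(E)$ extends to an element of $U(\mathbf T)$; conversely, every compact $E$ with this extension property has measure zero. The article "Some interpolation problems in real and harmonic analysis" (doi:10.2307/44153708) is the source of the two-dimensional question: if $E\subset\mathbf T^2$ is compact and null,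 does every $f\in C(E)$ extend to some $g\in U_{\rm sph}(\mathbf T^2)$? Theorem 1 says no, with an explicit $E$.

Here is what the statement contains. Every trigonometric polynomial, and every $g$ with $\sum|\hat g(n)|<\infty$ (for instance $g\in C^\infty$), lies in $U_{\rm sph}(\mathbf T^2)$. If $g\in U_{\rm sph}(\mathbf T^2)$, then $\sup_R|S_R(g)(0)|<\infty$: for large $R$ this is uniform convergence, and for bounded $R$ the number $S_R(g)(0)$ takes only finitely many values. So the last sentence of the theorem follows from the one before it. A set is of first category if it is a countable union of nowhere dense sets, and residual if its complement is of first category; for example, a proper closed subspace of $C(E)$ is nowhere dense. By Baire's theorem a first category set is not all of $C(E)$. Finally, the radii in $F$ are at least $\frac54$, so $0\notin E$: the divergence happens at a single point that is not even in $E$.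

With $a=16$ we have $b=256$, $p=64$, and the digits run over $0,\dots,126$: fewer than half of the $256$ digits are used.

Two refinements, Theorem 2 (all dimensions, Bochner–Riesz means) and Theorem 3 (how large $E$ has to be), are stated and proved in the last two sections. Notation throughout: $e(x)=e^{2\pi ix}$; $\|y\|$ is the distance from $y\in\mathbb R$ to $\mathbb Z$; for a measure or function on $\mathbb R/\mathbb Z$, which we identify with $[1,2)$, $\hat\tau(n)=\int e(-nr)\,d\tau(r)$; and
$$w_s(l)=(1+|l|)^{-s},\qquad w=w_{1/2},\qquad l\in\mathbb Z.$$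
The letters $C,c$ denote constants that may change from line to line.

## A straight line, where extension works

We first try a null set that can be treated by hand. The following tool is also used at the end.

**Lemma 1.** Let $g_k\in U_{\rm sph}(\mathbf T^2)$ with $\sup_R\|S_R(g_k)\|_\infty\le c_k$ and $\sum c_k<\infty$. Then $\sum g_k$ converges uniformly to an element of $U_{\rm sph}(\mathbf T^2)$.

*Proof.* Since $S_Rg_k\to g_k$, $\|g_k\|_\infty\le c_k$, so $g=\sum g_k$ converges uniformly. For fixed $R$, $S_R$ is a finite sum of coefficients, hence continuous in the uniform norm, and $S_Rg=\sum_kS_Rg_k$. For each $K$,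
$$\|S_Rg-g\|_\infty\le\sum_{k\le K}\|S_Rg_k-g_k\|_\infty+2\sum_{k>K}c_k .$$
Let $R\to\infty$, then $K\to\infty$. $\square$

**Example (the line $E=\mathbf T\times\{0\}$).** Every $f\in C(\mathbf T)$, read as a function on $E$, extends to $U_{\rm sph}(\mathbf T^2)$. Note that $g(t_1,t_2)=f(t_1)$ is no good in general, since its spherical sums are the ordinary partial sums of $f$. Instead, by Fejér's theorem write $f=\sum_{k\ge0}f_k$ with trigonometric polynomials satisfying $\|f_k\|_\infty\le C2^{-k}$. Let $f_k$ have degree at most $m_k$, and put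
$$g_k(t)=f_k(t_1)\cdot\frac1J\sum_{j=1}^Je^{ijNt_2},\qquad J=2m_k+1,\quad N=m_k+1 .$$
The frequencies of the $j$-th block have norms in $[jN,\sqrt{j^2N^2+m_k^2}]$, and $j^2N^2+m_k^2<(j+1)^2N^2$. So for each $R$ at most one block is cut, and it is cut to $J^{-1}S_M(f_k)(t_1)e^{ijNt_2}$ with some $M\le m_k$. The complete blocks contribute at most $\|f_k\|_\infty$, and the cut one at most $J^{-1}(2m_k+1)\|f_k\|_\infty$. Hence $\sup_R\|S_Rg_k\|_\infty\le2\|f_k\|_\infty$, and Lemma 1 gives $g=\sum g_k\in U_{\rm sph}(\mathbf T^2)$ with $g(t_1,0)=\sum f_k(t_1)=f(t_1)$.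

A single circle is no obstruction either: that is a case of Theorem 3(ii). A counterexample must be a bigger null set.

## Testing extensions against measures on $E$

To show that few $f$ extend, it suffices to find measures on $E$ of norm one that every $g$ with bounded sums integrates to almost nothing.

**Lemma 2.** Let $E\subset\mathbf T^d$ be compact, let $\mathcal B:C(\mathbf T^d)\to[0,\infty]$ be any function, and let $M_k$ be complex measures on $E$ with total variation $\|M_k\|=1$ such that, with some constant $C$,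
$$\Big|\int g\,dM_k\Big|\le C\,2^{-k}\mathcal B(g)\qquad(g\in C(\mathbf T^d),\ \mathcal B(g)<\infty,\ k\ge1).$$
Then the set of $f\in C(E)$ having an extension $g\in C(\mathbf T^d)$ with $\mathcal B(g)<\infty$ is of first category in $C(E)$.

*Proof.* If $f$ has such an extension $g$, then $\int f\,dM_k=\int g\,dM_k$, so $f$ lies in $Y=\bigcup_{m\ge1}Y_m$ with $Y_m=\{f:2^k|\int f\,dM_k|\le m\text{ for all }k\}$. Each $Y_m$ is closed. If $Y_m$ contained a closed ball of radius $r>0$ about $f_0$, then $2^k|\int h\,dM_k|\le 2m/r$ for all $k$ and all $\|h\|_\infty\le1$ (write $rh=(f_0+rh)-f_0$). But the functional $h\mapsto2^k\int h\,dM_k$ on $C(E)$ has norm $2^k\|M_k\|=2^k\to\infty$, a contradiction. So $Y_m$ is nowhere dense. (This is the Banach–Steinhaus theorem, written out.) $\square$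

For Theorem 1 we use $\mathcal B(g)=\sup_{R>0}|S_R(g)(0)|$. Which measures are controlled by the sums at the origin?

*One circle.* Let $\sigma_r$ be the normalized length on $|t|=r$. With $J_0(x)=\frac1{2\pi}\int_0^{2\pi}e^{ix\cos\theta}d\theta$ and $J_0'=-J_1$, a trigonometric polynomial $g$ with frequencies in $|n|\le R_0$ satisfies
$$\int g\,d\sigma_r=\sum_n\hat g(n)J_0(r|n|)=J_0(rR_0)\,S_{R_0}(g)(0)+\int_0^{R_0}rJ_1(r\rho)\,S_\rho(g)(0)\,d\rho,$$
because $J_0(r|n|)=J_0(rR_0)+\int_{|n|}^{R_0}rJ_1(r\rho)\,d\rho$. This is as close as one could wish to what we want, but it stops here: $|J_1(r\rho)|$ is of size $\rho^{-1/2}$, and $\int_0^{R_0}\rho^{-1/2}d\rho=2R_0^{1/2}$ is unbounded.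

*Many circles.* Average over $r$ against a measure $\tau$ on the radii. Then $rJ_1(r\rho)$ is replaced by $\int rJ_1(r\rho)\,d\tau(r)$. Expand $d\tau$ into its frequencies $e(nr)$. Since $J_1(r\rho)$ oscillates in $r$ like $e^{\pm ir\rho}$, the frequency $n$ is felt only for $\rho$ within $O(1)$ of $2\pi|n|$, where it has size $\rho^{-1/2}$. So the integral in $\rho$ should cost about
$$\sum_n|\hat\tau(n)|\,(1+|n|)^{-1/2}.\tag{1}$$
If $\tau$ has a smooth density, (1) is finite, but then $E$ has positive measure. We need a *singular* $\tau$ with (1) finite. The weight makes this conceivable. In dimension one the same computation has $\cos(\rho r)$ in place of $J_0(\rho r)$, so the weight is $1$, and $\sum|\hat\tau(n)|<\infty$ forces $\tau$ to have a continuous density, which is consistent with Oberlin's theorem.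

*The middle-thirds measure fails.* Let $\lambda$ be the law of $\sum\xi_j3^{-j}$ with $\xi_j$ independent and uniform on $\{0,2\}$. Then $|\hat\lambda(n)|=\prod_{j\ge1}|\cos(2\pi n3^{-j})|$; translating $\lambda$ does not change this. We check that (1) diverges. Put $\kappa_0(y)=|\cos2\pi y|$ and $\phi(y)=\sum_{i=0}^2\kappa_0(\frac{y+i}3)$. This is $\sum_i|\cos(\theta+\frac{i\pi}3)|$ with $\theta=\frac{2\pi y}3$, up to the order of the terms. So $\phi\ge\sqrt3$, with equality only if one of the three cosines vanishes, that is, only if $y\in\frac14+\frac12\mathbb Z$; and there $\kappa_0(y)=0$. Hence, with $z_i=\frac{y+i}3$, $\sum_i\kappa_0(z_i)\phi(z_i)>\sqrt3\sum_i\kappa_0(z_i)=\sqrt3\,\phi(y)\ge3$ for every $y$, and by compactness the left side is at least $3(1+\delta_0)$ for some $\delta_0>0$. Now $\Sigma_m=\sum_{n\bmod 3^m}\prod_{j\le m}\kappa_0(n3^{-j})$ satisfies $\Sigma_m\ge3(1+\delta_0)\Sigma_{m-2}$: sum over the two top base-3 digits of $n$. Take representatives $|n|<3^m/2$. The remaining factors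 $\prod_{i\ge1}\cos(2\pi n3^{-m-i})\ge\prod_{i\ge1}\cos(\pi3^{-i})>0$. So $\sum_{|n|<3^m/2}|\hat\lambda(n)|\ge c\,(3(1+\delta_0))^{\lfloor m/2\rfloor}$, and since $w(n)\ge c\,3^{-m/2}$ there, (1) is infinite. A copy shrunk by $\frac13$, which fits strictly inside $(1,2)$, has coefficients of modulus $|\hat\lambda(n/3)|$, and the terms $n=3m$ already make (1) diverge.

So we must design the digits. The sum over one digit, which is at least $\sqrt3=b^{1/2}$ for middle thirds, has to be strictly less than $b^{1/2}$.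

*A bound is not enough.* Suppose (1) is finite and $M_0=\int\sigma_r\,d\tau(r)$. We would get $|\int g\,dM_0|\le C\mathcal B(g)$, one inequality with a fixed constant, which no $f$ contradicts. The remedy is to modulate: $e(Nr)\,d\tau(r)$ has the same total variation for every $N$, but its frequencies are those of $\tau$ shifted by $N$, so that (1) becomes $\sum|\hat\tau(n)|w(n+N)$. For suitable $N$ this can be made as small as we like. The next four sections carry this out.

## A Cantor measure whose spectrum is summable against the weight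

**Lemma 3.** Let $p\ge2$ and $b\ge4p-3$ be integers, let $C=\{\sum_{j\ge1}d_jb^{-j}:d_j\in\{0,\dots,2p-2\}\}$, and put $\Lambda=\frac{2b}p+4$. Then $C$ is compact, $C\subset[0,\frac12]$, and $|C|=0$. Let $\nu$ be the law of $\sum_j\xi_jb^{-j}$, where the $\xi_j$ are independent and each is the sum of two independent uniform variables on $\{0,\dots,p-1\}$. Then $\nu$ is a probability measure on $C$, and
$$\sum_{n\in\mathbb Z}|\hat\nu(n)|\,w_s(n)<\infty\qquad\text{whenever } \Lambda<b^s .$$

*Proof.*

**Step 1: the set.** We check the three properties of $C$. It is the continuous image of a compact product of finite sets. Its largest element is $\frac{2p-2}{b-1}\le\frac12$, as $b-1\ge4p-4$. Fixing the first $k$ digits leaves a remainder in $[0,\frac12b^{-k}]$, so $C$ is covered by $(2p-1)^k$ intervals of length $b^{-k}$, and $\frac{2p-1}b\le\frac{b+1}{2b}<1$. Hence $|C|=0$.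

**Step 2: the transform.** We turn $\hat\nu$ into a product. By independence,
$$\hat\nu(n)=\prod_{j\ge1}\kappa(nb^{-j}),\qquad\kappa(y)=\Big(\frac1p\sum_{d=0}^{p-1}e(-dy)\Big)^2,\qquad|\kappa(y)|=\Big|\frac{\sin\pi py}{p\sin\pi y}\Big|^2\le\min\big(1,(2p\|y\|)^{-2}\big),$$
using $|\sin\pi y|\ge2\|y\|$. The function $\kappa$ is $1$-periodic. The square, which comes from using two uniform variables, is what makes the next sum converge without a logarithm.

**Step 3: one digit.** We show that for every $y\in\mathbb R$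
$$\sum_{i=0}^{b-1}\Big|\kappa\Big(\frac{y+i}b\Big)\Big|\le\Lambda.\tag{2}$$
Modulo $1$ the points $z_i=(y+i)/b$ form a coset of $b^{-1}\mathbb Z/\mathbb Z$. For each integer $k\ge0$ the set $\{\frac kb\le\|z\|<\frac{k+1}b\}$ lies in two half-open arcs of length $\frac1b$, each of which contains at most one $z_i$. With $\beta=\frac b{2p}$, the sum is therefore at most $2\sum_{k\ge0}\min(1,\beta^2/k^2)$, where the $k=0$ term is read as $1$. There are at most $\beta+1$ integers in $[0,\beta]$. If $K$ is the smallest integer $>\beta$, then $\sum_{k\ge K}\beta^2k^{-2}\le\beta^2(K^{-2}+K^{-1})\le1+\beta$. The total is at most $2(2\beta+2)=4\beta+4=\Lambda$.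

**Step 4: all $n<b^k$.** We iterate (2) to get
$$\sum_{n=0}^{b^k-1}|\hat\nu(n)|\le\Lambda^k.\tag{3}$$
As $|\kappa|\le1$, the left side is at most $\Sigma_k=\sum_{n=0}^{b^k-1}\prod_{j=1}^k|\kappa(nb^{-j})|$. Write $n=n'+ib^{k-1}$ with $0\le n'<b^{k-1}$, $0\le i<b$. For $j\le k-1$ the number $ib^{k-1-j}$ is an integer, so the $j$-th factor depends only on $n'$. The factor $j=k$ is $\kappa\big((n'b^{-(k-1)}+i)/b\big)$. Summing over $i$ with (2) gives $\Sigma_k\le\Lambda\Sigma_{k-1}$, and $\Sigma_0=1$.

**Step 5: the weighted sum.** We add up the blocks $b^{k-1}\le|n|<b^k$, on which $w_s(n)\le b^{-(k-1)s}$. Since $|\hat\nu(-n)|=|\hat\nu(n)|$, (3) gives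
$$\sum_n|\hat\nu(n)|w_s(n)\le1+2\sum_{k\ge1}\Lambda^kb^{-(k-1)s}=1+2b^s\sum_{k\ge1}(\Lambda b^{-s})^k<\infty.\qquad\square$$

In Theorem 1, $b=a^2$ and $p=4a$ with $a\ge16$. Then $b\ge4p-3$, because $a^2-16a+3\ge0$; $\Lambda=\frac a2+4$; and $\Lambda<a=b^{1/2}$, because $a>8$. So Lemma 3 applies with $s=\frac12$. It follows that $F=\frac54+C_a\subset[\frac54,\frac74]$ is compact and null. Hence $E$, which lies inside the open square $(-\pi,\pi)^2$, is compact, and its measure is $2\pi\int_Fr\,dr=0$. Let $\tau$ be the translate of $\nu$ by $\frac54$: a probability measure on $F$ with $|\hat\tau(n)|=|\hat\nu(n)|$, so that (1) is finite.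

## Modulations drive the weighted sum to zero

**Lemma 4.** Let $0<s\le\frac12$, let $\tau$ be a probability measure with $\sum_n|\hat\tau(n)|w_s(n)<\infty$, and put $\eta_s(N)=\sum_n|\hat\tau(n)|\,w_s(n+N)$. Then $\liminf_{N\to\infty}\eta_s(N)=0$.

*Proof.* The idea is to average over $N$: for each fixed $n$, the average of $w_s(n+N)$ tends to $0$. Let $v_T(n)=\frac1T\sum_{N=T+1}^{2T}w_s(n+N)$.

First, the sum of $w_s$ over $T$ distinct integers is at most $3T^{1-s}$. Indeed, order them as $|l_1|\le|l_2|\le\dots$; if $|l_i|=m$ then $i\le2m+1$, so $1+m\ge\frac{i+1}2\ge\frac i2$, and the sum is at most $2^s\sum_{i\le T}i^{-s}\le\frac{2^s}{1-s}T^{1-s}\le2\sqrt2\,T^{1-s}$. Hence $v_T(n)\le3T^{-s}$, and $v_T(n)\to0$ for every $n$.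

Next, $v_T(n)\le6\,w_s(n)$ for all $n,T$. If $|n|<4T$, then $1+|n|\le4T$, so $T^{-s}\le4^sw_s(n)\le2w_s(n)$. If $|n|\ge4T$ and $N\le2T$, then $|n+N|\ge\frac{|n|}2$, so $w_s(n+N)\le2^sw_s(n)$.

By dominated convergence for sums, $\frac1T\sum_{N=T+1}^{2T}\eta_s(N)=\sum_n|\hat\tau(n)|v_T(n)\to0$ as $T\to\infty$. An average is at least the minimum, so the liminf is $0$. $\square$

For Theorem 1 write $\eta=\eta_{1/2}$. By Lemma 4 we may choose $N_k\in\mathbb N$ with $\eta(N_k)\le2^{-k}$ for $k=1,2,\dots$

## One frequency against a Bessel wave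

We need one fact about Bessel functions: for $\mu\ge0$ and $x\ge1$,
$$J_\mu(x)=\mathrm{Re}\big(e^{ix}\omega_\mu(x)\big),\qquad|\omega_\mu^{(i)}(x)|\le C_{\mu,i}\,x^{-1/2-i}\quad(i=0,1,2,\dots).\tag{4}$$
Here $\omega_\mu(x)=e^{-ix}H^{(1)}_\mu(x)$ (Watson, *Theory of Bessel Functions*, §7.2). To see the bounds, recall Hankel's integral: $\omega_\mu(x)=c_\mu x^{-1/2}\Theta(1/x)$ with $\Theta(z)=\int_0^\infty e^{-u}u^{\mu-1/2}(1+\tfrac12iuz)^{\mu-1/2}du$. For $0\le z\le1$ the $i$-th $z$-derivative of the last factor is at most $C(1+u)^{i+|\mu-1/2|}$, as $|1+\frac12iuz|\ge1$. So all derivatives of $\Theta$ are bounded on $[0,1]$. The $i$-th derivative ($i\ge1$) of $\Theta(1/x)$ is a combination of $x^{-i-m}\Theta^{(m)}(1/x)$, $1\le m\le i$, hence $O(x^{-i})$, and (4) follows from the product rule.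

Fix $\psi\in C_c^\infty((1,2))$ with $\psi=1$ on $[\frac98,\frac{15}8]$, and for $l\in\mathbb Z$, $\rho\ge0$ let
$$A_l(\rho)=\int_1^2rJ_1(\rho r)\psi(r)e(lr)\,dr .$$

**Lemma 5.** $\displaystyle\int_0^\infty|A_l(\rho)|\,d\rho\le C_1\,w(l)$ with $C_1$ independent of $l$.

*Proof.* This makes precise that frequency $l$ is felt only near $\rho=2\pi|l|$. Let $L=2\pi|l|$.

For $\rho\le1$ the functions $r\mapsto rJ_1(\rho r)\psi(r)$ have derivatives bounded uniformly in $\rho$. Integrating by parts twice (or not at all, when $l=0$), $|A_l(\rho)|\le C(1+L)^{-2}$.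

For $\rho\ge1$, (4) writes $A_l(\rho)$ as half the sum of
$$\int e^{i(2\pi l+\rho)r}\,\omega_1(\rho r)\,r\psi(r)\,dr\quad\text{and}\quad\int e^{i(2\pi l-\rho)r}\,\overline{\omega_1(\rho r)}\,r\psi(r)\,dr .$$
Each $r$-derivative of $\omega_1(\rho r)$ is $\rho^i\omega_1^{(i)}(\rho r)=O(\rho^{-1/2})$ for $r\in[1,2]$, so all $r$-derivatives of the amplitudes are $O(\rho^{-1/2})$. Integrate by parts zero or two times, and use $|2\pi l\pm\rho|\ge|\rho-L|$:
$$|A_l(\rho)|\le C\rho^{-1/2}(1+|\rho-L|)^{-2}\qquad(\rho\ge1).$$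

Now integrate. The part $\rho\le1$ gives $O((1+L)^{-2})$. On $1\le\rho\le L/2$ we have $1+|\rho-L|\ge\frac12(1+L)$, so this part gives $O((1+L)^{-2}L^{1/2})$. On $\rho\ge\max(1,L/2)$ we have $\rho^{-1/2}\le\min(1,(L/2)^{-1/2})$ and $\int(1+|\rho-L|)^{-2}d\rho\le2$. Every part is $O((1+L)^{-1/2})$, hence $O(w(l))$. $\square$

## The testing inequality, and the end of the proof of Theorem 1

For $N\in\mathbb Z$ let $M_N$ be the image of $e(Nr)\,d\tau(r)\otimes\frac{d\theta}{2\pi}$ under $(r,\theta)\mapsto(r\cos\theta,r\sin\theta)$. It is a measure on $E$, and $\|M_N\|=1$: clearly $\|M_N\|\le1$, and the continuous function $e(-N|t|)$ on $E$, of modulus one, has integral $1$.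

**Lemma 6.** If $g\in C(\mathbf T^2)$ and $B:=\sup_{R>0}|S_R(g)(0)|<\infty$, then $\big|\int g\,dM_N\big|\le C_1B\,\eta(N)$.

*Proof.*

**Step 1: smoothing.** We replace $\tau$ by a smooth density so that all series converge. For $0<\varepsilon<\frac18$ let $\varphi_\varepsilon\ge0$ be a smooth mollifier supported in $(-\varepsilon,\varepsilon)$ with integral $1$, and let $P_\varepsilon=\tau*\varphi_\varepsilon\in C_c^\infty((\frac98,\frac{15}8))$. Its $1$-periodization has rapidly decaying coefficients with $|\hat P_\varepsilon(n)|=|\hat\tau(n)\hat\varphi_\varepsilon(n)|\le|\hat\tau(n)|$, and $P_\varepsilon(r)=\sum_n\hat P_\varepsilon(n)e(nr)$ on $[1,2]$. Put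
$$H_\varepsilon(t)=\frac{e(N|t|)P_\varepsilon(|t|)}{2\pi|t|},\qquad m_\varepsilon(\rho)=\int_1^2J_0(\rho r)\,e(Nr)\,P_\varepsilon(r)\,dr .$$
$H_\varepsilon$ is smooth with support in $\{1<|t|<2\}$, and $2<\pi$, so it is a smooth function both on $\mathbb R^2$ and on $\mathbf T^2$. In polar coordinates $\int H_\varepsilon(t)e^{i\langle\xi,t\rangle}dt=m_\varepsilon(|\xi|)$. So $\xi\mapsto m_\varepsilon(|\xi|)$ is a Schwartz function; restricted to a ray, it shows that $m_\varepsilon$ and $m_\varepsilon'$ decay rapidly.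

**Step 2: summation by parts.** We express $\int gH_\varepsilon$ through the numbers $S_\rho(g)(0)$. The Fourier coefficient of $H_\varepsilon$ at $n$ is $(2\pi)^{-2}m_\varepsilon(|n|)$, and the series converges absolutely, so
$$\int_{\mathbf T^2}gH_\varepsilon\,dt=\sum_n\hat g(n)m_\varepsilon(|n|)=-\sum_n\hat g(n)\int_{|n|}^\infty m_\varepsilon'(\rho)\,d\rho=-\int_0^\infty m_\varepsilon'(\rho)\,S_\rho(g)(0)\,d\rho .$$
Fubini applies because $|\hat g(n)|\le\|g\|_\infty$ and $\int_0^\infty|m_\varepsilon'(\rho)|\,\#\{|n|\le\rho\}\,d\rho<\infty$. Hence $|\int gH_\varepsilon|\le B\int_0^\infty|m_\varepsilon'|$.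

**Step 3: the cost.** We bound $\int|m_\varepsilon'|$ by expanding $P_\varepsilon$. Since $J_0'=-J_1$ and $\psi P_\varepsilon=P_\varepsilon$,
$$-m_\varepsilon'(\rho)=\int_1^2rJ_1(\rho r)\psi(r)e(Nr)P_\varepsilon(r)\,dr=\sum_n\hat P_\varepsilon(n)A_{n+N}(\rho),$$
so by Lemma 5, $\int_0^\infty|m_\varepsilon'|\le C_1\sum_n|\hat\tau(n)|w(n+N)=C_1\eta(N)$, uniformly in $\varepsilon$.

**Step 4: the limit.** We return to $\tau$. The circular mean $\bar g(r)=\frac1{2\pi}\int_0^{2\pi}g(r\cos\theta,r\sin\theta)\,d\theta$ is continuous on $[1,2]$, and as $\varepsilon\to0$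
$$\int gH_\varepsilon\,dt=\int\bar g(r)e(Nr)P_\varepsilon(r)\,dr\longrightarrow\int\bar g(r)e(Nr)\,d\tau(r)=\int g\,dM_N.\qquad\square$$

*End of the proof of Theorem 1.* Lemma 6 with $N=N_k$ gives $|\int g\,dM_{N_k}|\le C_12^{-k}\sup_R|S_R(g)(0)|$ whenever the supremum is finite. Lemma 2 with $\mathcal B(g)=\sup_R|S_R(g)(0)|$ and the measures $M_{N_k}$ shows that the $f\in C(E)$ with an extension satisfying $\mathcal B(g)<\infty$ form a set of first category. As every $g\in U_{\rm sph}(\mathbf T^2)$ has $\mathcal B(g)<\infty$, no $f$ outside this set extends to $U_{\rm sph}(\mathbf T^2)$, and by Baire's theorem there are such $f$. $\blacksquare$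

## Bochner–Riesz means below the critical index

For $g\in C(\mathbf T^d)$ and $\alpha\ge0$ let
$$S_R^\alpha(g)(t)=\sum_{|n|\le R}\Big(1-\frac{|n|^2}{R^2}\Big)^\alpha\hat g(n)e^{i\langle n,t\rangle};$$
for $\alpha=0$ this is $S_R$. For example, if $g(t)=e^{i\langle n,t\rangle}$, then $S_R^\alpha(g)=(1-|n|^2/R^2)^\alpha g$ for $R\ge|n|$, $R>0$: larger $\alpha$ means a gentler cut-off.

**Theorem 2.** Let $d\ge2$.
(i) If $0\le\alpha<\frac{d-1}2$, there is a compact null set $E\subset\mathbf T^d$ such that, for all $f\in C(E)$ outside a set of first category, every continuous extension $g$ of $f$ to $\mathbf T^d$ has $\sup_R|S_R^\alpha(g)(0)|=\infty$.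
(ii) If $\alpha>\frac{d-1}2$, then for every compact $E\subset\mathbf T^d$ every $f\in C(E)$ has a continuous extension $g$ with $S_R^\alpha(g)\to g$ uniformly.

So the range in (i) is sharp apart from the endpoint $\alpha=\frac{d-1}2$, which is not settled here.

*Proof of (ii).* Extend $f$ to $g\in C(\mathbf T^d)$ by Tietze's theorem. By Bochner's theorem (Stein–Weiss, *Introduction to Fourier Analysis on Euclidean Spaces*, Ch. VII), $S_R^\alpha g\to g$ uniformly for every $g\in C(\mathbf T^d)$ when $\alpha>\frac{d-1}2$. $\square$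

*Proof of (i).* The plan is as before; the new point is that $m_\varepsilon(|n|)$ must be written as a superposition of the multipliers $(1-|n|^2/R^2)_+^\alpha$ instead of sharp cut-offs, which takes $\alpha+1$ derivatives, possibly a fractional number. Let
$$s_0=\tfrac{d-1}2-\alpha>0,\qquad s=\min(s_0,\tfrac12).$$

**Step 1: the set and the measures.** We choose the Cantor parameters for the weight $w_s$. Take $b=4p$ with $p\ge2$ so large that $b^s>12$. Then $\Lambda=12<b^s$, and Lemma 3 gives $C\subset[0,\frac12]$, null, and $\nu$ with $\sum|\hat\nu(n)|w_s(n)<\infty$. Let $\tau$ be $\nu$ translated by $\frac54$, and $E=\{t:|t|\in\frac54+C\}$, which is compact and null by polar coordinates. Lemma 4 gives $N_k$ with $\eta_s(N_k)\le2^{-k}$. Let $\sigma_r$ be the normalized surface measure on $|t|=r$ and $M_N=\int\sigma_r\,e(Nr)\,d\tau(r)$; as before $\|M_N\|=1$ and $M_N$ lives on $E$. By Lemma 2 it remains to prove, with $C$ depending only on $d,\alpha$ and $\psi$,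
$$\Big|\int g\,dM_N\Big|\le C\,\sup_{R>0}|S_R^\alpha(g)(0)|\;\eta_s(N)\tag{5}$$
for all $g\in C(\mathbf T^d)$ for which the supremum is finite.

**Step 2: the profile as a function of $u=\rho^2$.** We set up $m_\varepsilon$ and bound all its $u$-derivatives, one frequency at a time. Let $B_\mu(x)=x^{-\mu}J_\mu(x)$, an even entire function. Put $\mu_0=\frac{d-2}2$ and $\Omega=c_dB_{\mu_0}$, where $c_d$ is such that $\Omega(r|\xi|)=\int e^{i\langle\xi,t\rangle}d\sigma_r(t)$. With $P_\varepsilon$ as in Lemma 6 let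
$$m_\varepsilon(\rho)=\int_1^2\Omega(\rho r)e(Nr)P_\varepsilon(r)\,dr,\qquad H_\varepsilon(t)=\frac{e(N|t|)P_\varepsilon(|t|)}{|S^{d-1}|\,|t|^{d-1}}.$$
$H_\varepsilon$ is smooth with support in $\{1<|t|<2\}$, and $\int H_\varepsilon e^{i\langle\xi,t\rangle}dt=m_\varepsilon(|\xi|)$. Put
$$q(u)=m_\varepsilon(\sqrt u),\qquad q_l(u)=\int_1^2\Omega(r\sqrt u)\psi(r)e(lr)\,dr,\qquad q=\sum_n\hat P_\varepsilon(n)\,q_{n+N}.$$
From $\frac1x\frac{d}{dx}B_\mu=-B_{\mu+1}$ we get $\frac d{du}B_\mu(r\sqrt u)=-\frac{r^2}2B_{\mu+1}(r\sqrt u)$, so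
$$q_l^{(j)}(u)=c_d\,(-\tfrac12)^j\int r^{2j}B_{\mu_0+j}(r\sqrt u)\psi(r)e(lr)\,dr .$$
With $L=2\pi|l|$ and any $Q\in\mathbb N$,
$$|q_l^{(j)}(\rho^2)|\le C_{j,Q}\,(1+\rho)^{-\frac{d-1}2-j}\,(1+|\rho-L|)^{-Q}\qquad(\rho\ge0).\tag{6}$$
For $\rho\ge1$: by (4), $B_\mu(x)=\mathrm{Re}(e^{ix}x^{-\mu}\omega_\mu(x))$, and the $i$-th derivative of $x^{-\mu}\omega_\mu$ is $O(x^{-\mu-1/2-i})$. So with $\mu=\mu_0+j$ the amplitudes have all $r$-derivatives $O(\rho^{-\frac{d-1}2-j})$; integrate by parts zero or $Q$ times against $e^{i(2\pi l\pm\rho)r}$. For $\rho\le1$ the integrand without $e(lr)$ has bounded derivatives, so the integral is $O((1+L)^{-Q})$, and $1+|\rho-L|\le2(1+L)$.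

From $1+\rho\le(1+L)(1+|\rho-L|)$ and the same inequality with $\rho,L$ exchanged, $(1+\rho)^x\le(1+L)^x(1+|\rho-L|)^{|x|}$ for real $x$. Taking $Q$ large in (6),
$$\mathcal N_j(l):=\int_0^\infty v^\alpha|q_l^{(j)}(v)|\,dv=\int_0^\infty2\rho^{2\alpha+1}|q_l^{(j)}(\rho^2)|\,d\rho\le C(1+L)^{2\alpha+1-\frac{d-1}2-j}.\tag{7}$$
The same inequality gives $|q_l^{(j)}(\rho^2)|\le C(1+\rho)^{-Q}(1+L)^Q$. As $\hat P_\varepsilon$ decays rapidly, the series for $q$ may be differentiated term by term, and $q$ and all its derivatives decay rapidly.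

**Step 3: fractional integration.** We write $q$ as an integral of order $\alpha+1$. For a rapidly decaying continuous $\phi$ on $[0,\infty)$ let
$$I^\gamma\phi(u)=\frac1{\Gamma(\gamma)}\int_u^\infty(v-u)^{\gamma-1}\phi(v)\,dv\quad(\gamma>0),\qquad I^0\phi=\phi .$$
For example, $\phi(v)=e^{-v}$ gives $I^\gamma\phi=\phi$ for every $\gamma$. By Fubini and the Beta integral $\int_u^v(x-u)^{\gamma-1}(v-x)^{\gamma'-1}dx=\frac{\Gamma(\gamma)\Gamma(\gamma')}{\Gamma(\gamma+\gamma')}(v-u)^{\gamma+\gamma'-1}$, we have $I^\gamma I^{\gamma'}=I^{\gamma+\gamma'}$. Let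
$$k=\lceil\alpha+1\rceil,\quad\gamma=k-\alpha-1\in[0,1),\quad W=(-1)^kI^\gamma q^{(k)},\quad W_l=(-1)^kI^\gamma q_l^{(k)} .$$
By Step 2, $W$ is continuous and rapidly decaying and $W=\sum_n\hat P_\varepsilon(n)W_{n+N}$. Since $I^1q'=-q$, iteration gives $q=(-1)^kI^kq^{(k)}=I^{\alpha+1}W$, that is,
$$m_\varepsilon(\rho)=\frac1{\Gamma(\alpha+1)}\int_{\rho^2}^\infty(v-\rho^2)^\alpha\,W(v)\,dv .$$
Since $v^\alpha(1-|n|^2/v)^\alpha=(v-|n|^2)^\alpha$, Fubini (with $|\hat g|\le\|g\|_\infty$ and $W$ rapidly decaying) gives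
$$\int gH_\varepsilon\,dt=\sum_n\hat g(n)m_\varepsilon(|n|)=\frac1{\Gamma(\alpha+1)}\int_0^\infty v^\alpha\,W(v)\,S^\alpha_{\sqrt v}(g)(0)\,dv.\tag{8}$$

**Step 4: the cost.** We show
$$\int_0^\infty v^\alpha|W_l(v)|\,dv\le C(1+L)^{-s_0}.\tag{9}$$
If $\gamma=0$, then $k=\alpha+1$ and the left side is $\mathcal N_{\alpha+1}(l)\le C(1+L)^{\alpha-\frac{d-1}2}$ by (7). If $\gamma>0$, then $\alpha$ is not an integer and $k\ge2$. Put $X=1+L$. Split $\int_0^\infty x^{\gamma-1}q_l^{(k)}(v+x)\,dx$ at $x=X$ and integrate the far part by parts: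
$$\Gamma(\gamma)I^\gamma q_l^{(k)}(v)=\int_0^Xx^{\gamma-1}q_l^{(k)}(v+x)\,dx-X^{\gamma-1}q_l^{(k-1)}(v+X)+(1-\gamma)\int_X^\infty x^{\gamma-2}q_l^{(k-1)}(v+x)\,dx .$$
As $v^\alpha\le(v+x)^\alpha$, we have $\int_0^\infty v^\alpha|q_l^{(j)}(v+x)|\,dv\le\mathcal N_j(l)$. Integrating the identity against $v^\alpha dv$, and using $(1-\gamma)\int_X^\infty x^{\gamma-2}dx=X^{\gamma-1}$, we get at most
$$\frac{X^\gamma}\gamma\,\mathcal N_k(l)+2X^{\gamma-1}\mathcal N_{k-1}(l)\le C(1+L)^{\gamma-k+2\alpha+1-\frac{d-1}2}=C(1+L)^{-s_0},$$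
because $\gamma-k=-\alpha-1$.

**Step 5: conclusion.** We assemble (5). By (9) and $s\le s_0$, $\int_0^\infty v^\alpha|W|\,dv\le C\sum_n|\hat P_\varepsilon(n)|(1+|n+N|)^{-s_0}\le C\eta_s(N)$. Insert this in (8) and let $\varepsilon\to0$ as in Step 4 of Lemma 6, with the spherical mean in place of the circular one. This is (5). $\blacksquare$

## Covering exponents $\frac43$ and $\frac32$

In this section $|x-y|$ for $x,y\in\mathbf T^2$ is the torus distance, i.e. the norm of the representative of $x-y$ in $[-\pi,\pi]^2$, and balls are taken in it. Say that $E\subset\mathbf T^2$ satisfies $(A_D)$ if for some $c$, all $x$ and all $0<\delta\le s\le10$, the set $E\cap B(x,s)$ can be covered by $c(s/\delta)^D$ balls of radius $\delta$. For example, a circle or a line segment satisfies $(A_1)$, and $\mathbf T^2$ satisfies $(A_2)$. Since $s/\delta\ge1$, $(A_D)$ implies $(A_{D'})$ for $D'\ge D$.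

**Theorem 3.** (i) For every $\epsilon>0$ there is a compact $E\subset\mathbf T^2$ satisfying $(A_{3/2+\epsilon})$ for which the conclusion of Theorem 1 holds (so the extension property fails).
(ii) If $E\subset\mathbf T^2$ is compact and satisfies $(A_D)$ with $D\le\frac43$, then every $f\in C(E)$ extends to some $g\in U_{\rm sph}(\mathbf T^2)$.

Exponents $D$ with $\frac43<D\le\frac32$ are not decided here.

### Small Cantor families of circles

*Proof of (i).* We take $E$ from Theorem 1 and count. Put $D_a=\frac{\log(2p-1)}{\log b}=\frac{\log(8a-1)}{2\log a}$, so $2p-1=b^{D_a}$.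

**Step 1: the radii.** We show: for every interval $I$ of length $s>0$ and $0<\delta\le s$, $C_a\cap I$ can be covered by $c(s/\delta)^{D_a}$ intervals of length $\delta$, with $c=2b^{2D_a}$. First let $s\le1$ and $b^{-j-1}<s\le b^{-j}$, $j\ge0$. A level-$j$ cell (the points of $C_a$ with given first $j$ digits) lies in $[x,x+\frac12b^{-j}]$ with $x\in b^{-j}\mathbb Z$, and different cells have different $x$, as the digits are at most $2p-2<b$. If the cell meets $I$, then $x$ lies in an interval of length at most $\frac32b^{-j}$; so $I$ meets at most two of them. Let $i\ge j$ be the smallest integer with $b^{-i}\le\delta$. Each level-$j$ cell is the union of $(2p-1)^{i-j}$ level-$i$ cells, each inside an interval of length $\delta$. So $2(b^{i-j})^{D_a}$ intervals suffice. If $i=j$ this is $2$. If $i>j$, then $b^{i-1}<\delta^{-1}$ and $b^{-j}<bs$ give $b^{i-j}<b^2s/\delta$. If $s>1$, then $C_a\subset[0,1]$: for $\delta\le1$ use the case $s=1$, and for $\delta>1$ one interval suffices.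

**Step 2: the circles.** We pass to $E$ in polar coordinates. For $t,t'\in E$ (representatives, norms in $[\frac54,\frac74]$) and $k\in\mathbb Z^2\setminus\{0\}$, the Euclidean norm of $t-t'+2\pi k$ is at least $2\pi-\frac72>\frac74$, which is at least half the Euclidean distance of $t,t'$. So the torus distance is at least half the Euclidean one. Let $0<\delta\le s\le10$ and $t_0\in E\cap B(x,s)$. Every $t\in E\cap B(x,s)$ is within Euclidean distance $4s$ of $t_0$. So $|t|$ lies in an interval of length $8s$. Also, since $y\mapsto y/|y|$ does not increase distances outside the unit disc and a chord of angle $\Delta\le\pi$ has length at least $2\Delta/\pi$, the angle of $t$ is within $2\pi s$ of that of $t_0$. Cover the radii by $c(24s/\delta)^{D_a}$ intervals of length $\delta/3$ and the angles by at most $12\pi\frac s\delta+1\le39\frac s\delta$ arcs of length $\delta/3$. A product cell has diameter at most $\frac\delta3+2\cdot\frac\delta3=\delta$, so it lies in a ball of radius $\delta$ about any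 of its points. Hence $E$ satisfies $(A_{1+D_a})$.

Finally $D_a\to\frac12$ as $a\to\infty$, so some $a\ge16$ has $1+D_a\le\frac32+\epsilon$. $\blacksquare$

**Remark (limit of the radial method).** The argument for Theorem 1 used a probability measure $\tau$ on the radii with $\sum|\hat\tau(n)|w(n)<\infty$. This alone forces the set of radii to have Hausdorff dimension at least $\frac12$. Indeed, since $|\hat\tau|\le1$, $\sum_{n\ne0}|\hat\tau(n)|^2|n|^{-1/2}<\infty$. Let $k(x)=\|x\|^{-1/2}$; then $|\hat k(n)|\le C|n|^{-1/2}$ for $n\ne0$. Its Fejér means $k_J$ are nonnegative and converge to $k$ everywhere on $\mathbb R/\mathbb Z$ (to $+\infty$ at $0$). By Fatou's lemma $\iint k(x-y)\,d\tau d\tau\le\liminf_J\iint k_J(x-y)\,d\tau d\tau\le|\hat k(0)|+C\sum_{n\ne0}|n|^{-1/2}|\hat\tau(n)|^2<\infty$. So $\tau$ has finite $\frac12$-energy, and a compact set carrying such a measure has Hausdorff dimension at least $\frac12$. The union of circles then has dimension at least $\frac32$, and in this sense Theorem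 3(i) is essentially optimal for this method.

### A kernel bound and the extension for $D\le\frac43$

Let $D_R(x)=\sum_{|n|\le R}e^{i\langle n,x\rangle}$.

**Lemma 7.** For $R\ge1$ and $x\in[-\pi,\pi]^2\setminus\{0\}$: $\ |D_R(x)|\le C\big(R^{1/2}|x|^{-3/2}+R^{2/3}\big)$.

*Proof.* We smooth the edge of the disc at width $h=R^{-1/3}$ and use Poisson summation. For $1\le R\le4$ the bound is trivial, so let $R>4$. Let $\varphi_h=h^{-2}\varphi(\cdot/h)$ be a radial nonnegative smooth mollifier on $\mathbb R^2$ supported in $B(0,h)$, and for $R'\in\{R-2h,R,R+2h\}$ let $\Psi_{R'}=1_{B_{R'}}*\varphi_h\in C_c^\infty(\mathbb R^2)$. Write $\hat\Psi(\xi)=\int\Psi(y)e^{i\langle y,\xi\rangle}dy$. Then $\hat\Psi_{R'}(\xi)=2\pi R'|\xi|^{-1}J_1(R'|\xi|)\,\hat\varphi(h\xi)$, and since $|J_1(x)|\le Cx^{-1/2}$ and $\hat\varphi$ is a Schwartz function,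
$$|\hat\Psi_{R'}(\xi)|\le CR^{1/2}|\xi|^{-3/2}(1+h|\xi|)^{-2}.$$
Poisson summation gives $\sum_n\Psi_{R'}(n)e^{i\langle n,x\rangle}=\sum_{k\in\mathbb Z^2}\hat\Psi_{R'}(x+2\pi k)$. For $k\ne0$, with $|\cdot|_\infty$ the maximum norm, $|x+2\pi k|\ge2\pi|k|_\infty-\pi\ge\pi|k|_\infty\ge2|k|$. So the terms $k\ne0$ contribute at most
$$CR^{1/2}\sum_{k\ne0}|k|^{-3/2}(1+h|k|)^{-2}\le CR^{1/2}\Big(\sum_{0<|k|\le1/h}|k|^{-3/2}+h^{-2}\sum_{|k|>1/h}|k|^{-7/2}\Big)\le CR^{1/2}h^{-1/2}=CR^{2/3}.\tag{10}$$
For $R'=R$ the term $k=0$ is at most $CR^{1/2}|x|^{-3/2}$. So $\sum\Psi_R(n)e^{i\langle n,x\rangle}$ satisfies the desired bound.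

It remains to compare with $D_R$. We have $0\le\Psi_R\le1$, and $\Psi_R(n)=1_{|n|\le R}$ unless $R-h\le|n|\le R+h$. The number of exceptional $n$ is $O(R^{2/3})$: this follows from Sierpiński's theorem $\#\{|n|\le R\}=\pi R^2+O(R^{2/3})$, and also directly from (10). Indeed $\Psi_{R+2h}\ge\Psi_{R-2h}$ everywhere, and on the exceptional annulus $\Psi_{R+2h}=1$, $\Psi_{R-2h}=0$. So by Poisson summation at $x=0$ the number is at most
$$\sum_n(\Psi_{R+2h}-\Psi_{R-2h})(n)=\pi(R+2h)^2-\pi(R-2h)^2+O(R^{2/3})=8\pi Rh+O(R^{2/3})=O(R^{2/3}).\qquad\square$$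

*Proof of Theorem 3(ii).* We may take $D=\frac43$, as $(A_D)$ implies $(A_{4/3})$.

**Step 1: reduction to approximate extension.** We claim it suffices to find $C_E$ such that for every $f\in C(E)$ with $\|f\|_\infty\le1$ there is $g\in C^\infty(\mathbf T^2)$ with
$$\sup_R\|S_Rg\|_\infty\le C_E,\qquad|g-f|\le\tfrac12\ \text{ on }E.\tag{11}$$
Given this and $\|f\|_\infty\le1$, choose $g_0$ for $f$; then $f-g_0$ has norm at most $\frac12$ on $E$; apply (11) to $2(f-g_0)$ and halve; and so on. This yields smooth $g_k$ with $\sup_R\|S_Rg_k\|_\infty\le C_E2^{-k}$ and $|f-g_0-\dots-g_k|\le2^{-k-1}$ on $E$. By Lemma 1, $\sum g_k\in U_{\rm sph}(\mathbf T^2)$, and it equals $f$ on $E$. A general $f$ is scaled.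

**Step 2: construction.** We cut off a polynomial near $E$. By Tietze's theorem extend $f$ continuously with norm at most $1$ (in the complex case, compose with the retraction onto the closed unit disc). By Fejér's theorem there is a trigonometric polynomial $\tilde f$ with $\|\tilde f\|_\infty\le1$ and $|\tilde f-f|\le\frac12$ on $E$. For small $\delta\in(0,\frac12)$ let $\chi$ be the indicator of the $2\delta$-neighbourhood of $E$ mollified at scale $\delta$: $0\le\chi\le1$, $\chi=1$ on $E$, $\chi$ is supported in the closed $3\delta$-neighbourhood $E_{3\delta}$, and $|\partial^\beta\chi|\le C_\beta\delta^{-|\beta|}$. Choose $\delta$ so small that $|\partial^\beta\tilde f|\le\delta^{-|\beta|}$ for $|\beta|\le4$. Put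
$$g=\tilde f\chi,\qquad G=(1-\delta^2\Delta)^2g .$$
Then $g=\tilde f$ on $E$, so $|g-f|\le\frac12$ there. By the product rule $|G|\le C$ with $C$ absolute, and $G$ is supported in $E_{3\delta}$. Moreover
$$|E_{3\delta}\cap B(x,s)|\le Cs^{4/3}\delta^{2/3}\qquad(\delta\le s\le8),\tag{12}$$
since $E\cap B(x,s+3\delta)$, with $s+3\delta\le\min(10,4s)$, is covered by $c(4s/\delta)^{4/3}$ balls of radius $\delta$, and the concentric balls of radius $4\delta$ cover $E_{3\delta}\cap B(x,s)$.

**Step 3: the sums of $G$.** We show, with $C$ independent of $x,\rho,\delta,f$,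
$$|S_\rho G(x)|\le C(1+\rho\delta)^2\qquad(\rho\ge0).\tag{13}$$
For $\rho<1$, $S_\rho G=\hat G(0)$ is bounded. Let $\rho\ge1$. Then $|S_\rho G(x)|\le C\int_{E_{3\delta}}|D_\rho(x-y)|\,dy$. On $|x-y|\le\delta$ use $|D_\rho|\le C\rho^2$; elsewhere use Lemma 7, with the annuli $2^i\delta<|x-y|\le2^{i+1}\delta$ for the first term. Apply (12) with radius $\min(2^{i+1}\delta,8)$, noting that $B(x,8)$ is the whole torus:
$$|S_\rho G(x)|\le C\Big[\rho^2\delta^2+\rho^{1/2}\sum_{i\ge0,\ 2^i\delta\le8}(2^i\delta)^{-3/2+4/3}\delta^{2/3}+\rho^{2/3}\delta^{2/3}\Big].$$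
The exponent $-\frac32+\frac43=-\frac16$ is negative, so the sum is dominated by its first term and the middle part is $O((\rho\delta)^{1/2})$. The last part is $(\rho\delta)^{2/3}$; this is where $D\le\frac43$ is used. This gives (13).

**Step 4: from $G$ back to $g$.** We undo $(1-\delta^2\Delta)^2$ by summation by parts. Let $\Phi(\rho)=(1+\delta^2\rho^2)^{-2}$, so $\hat g(n)=\Phi(|n|)\hat G(n)$. Since $\Phi(|n|)=\Phi(R)-\int_{|n|}^R\Phi'(\rho)\,d\rho$,
$$S_Rg(x)=\Phi(R)S_RG(x)-\int_0^R\Phi'(\rho)\,S_\rho G(x)\,d\rho .$$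
By (13), $|\Phi'(\rho)|=4\delta^2\rho(1+\delta^2\rho^2)^{-3}$, the substitution $u=\delta\rho$, and $(1+u)^2\le2(1+u^2)$,
$$|S_Rg(x)|\le C\sup_{u\ge0}\frac{(1+u)^2}{(1+u^2)^2}+C\int_0^\infty\frac{4u(1+u)^2}{(1+u^2)^3}\,du\le2C+C\int_0^\infty\frac{8u\,du}{(1+u^2)^2}=6C,$$
uniformly in $R$, $x$, $\delta$ and $f$. This is (11) with $C_E=6C$, and the proof is complete. $\blacksquare$
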